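\title{A domain representable topological group that is not subcompact}

\begin{abstract}
We show in ZFC that there is a zero-dimensional Hausdorff abelian topological group that is domain representable but not subcompact. The example belongs to a family of groups $G(\bar\kappa)$ indexed by the nondecreasing sequences $\bar\kappa=(\kappa_i)_{i\in\omega}$ of regular uncountable cardinals: $G(\bar\kappa)$ is the group $\mathbb Z^{\prod_i\kappa_i}$ with a topology that treats some coordinates discretely and some $2$-adically. Every $G(\bar\kappa)$ is domain representable, and $G(\bar\kappa)$ is subcompact if and only if $\bar\kappa$ is eventually constant. When $\bar\kappa$ is not eventually constant, the nonempty player has a winning strategy but no winning Markov strategy in the strong Choquet game on $G(\bar\kappa)$, and $G(\bar\kappa)\times K$ is not subcompact for any regular space $K$ with a point of character at most $\sup_i\kappa_i$.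
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Subcompactness and domain representability are two ways of saying that a space is complete without referring to a metric. Both assert that suitably shrinking families of open sets have a common point. They differ in how the admissible families are singled out.

Throughout, regular spaces are Hausdorff and directed sets are nonempty.

\begin{definition}
Let $\mathcal B$ be a base of nonempty open sets of a regular space $X$. A nonempty family $\mathcal F\subseteq\mathcal B$ is a \emph{$\mathcal B$-regular filter base} if for all $F_1,F_2\in\mathcal F$ there is $F_3\in\mathcal F$ with $\operatorname{cl}F_3\subseteq F_1\cap F_2$. The space $X$ is \emph{subcompact} if it has a base $\mathcal B$ of nonempty open sets such that every $\mathcal B$-regular filter base has nonempty intersection.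
\end{definition}

Every member of a regular filter base $\mathcal F$ contains the closure of another member, so $\bigcap\mathcal F=\bigcap_{F\in\mathcal F}\operatorname{cl}F$, and the closures have the finite intersection property. Hence a locally compact Hausdorff space is subcompact: take for $\mathcal B$ the nonempty open sets with compact closure. The choice of the base matters. The line $\mathbb R$ is subcompact, although the half-lines $(k,\infty)$, $k\in\omega$, form a regular filter base with empty intersection for any base that contains them. To show that a space is not subcompact one must therefore defeat \emph{every} base. The simplest way to defeat a base $\mathcal B$ is to find $B_0,B_1,\ldots\in\mathcal B$ with $\operatorname{cl}B_{k+1}\subseteq B_k$ and $\bigcap_kB_k=\emptyset$. Such a sequence is a regular filter base, since $\operatorname{cl}B_{\max(j,k)+1}\subseteq B_j\cap B_k$.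

\begin{definition}
A \emph{dcpo} is a partially ordered set $(P,\sqsubseteq)$ in which every directed subset $D$ has a supremum $\bigsqcup D$. For $x,y\in P$ write $x\ll y$ if for every directed $D\subseteq P$ with $y\sqsubseteq\bigsqcup D$ there is $d\in D$ with $x\sqsubseteq d$. A dcpo $P$ is a \emph{domain} if for every $x\in P$ the set $\{y\in P:y\ll x\}$ is directed and has supremum $x$. A set $U\subseteq P$ is \emph{Scott open} if it is upward closed and meets every directed set $D$ with $\bigsqcup D\in U$. The set $\max(P)$ of maximal elements carries the topology induced by the Scott topology. A space is \emph{domain representable} if it is homeomorphic to $\max(P)$ for some domain $P$.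
\end{definition}

The elements of $P$ are pieces of partial information about a point, and the maximal elements are the complete ones.

\begin{example}
Let $P$ be the set of compact intervals $[a,b]\subseteq\mathbb R$, $a\le b$, ordered by reverse inclusion. The supremum of a directed family is its intersection. We have $[a,b]\ll[c,d]$ if and only if $a<c$ and $d<b$: if $\bigcap D\subseteq[c,d]\subseteq(a,b)$, then compactness gives a member of $D$ inside $(a,b)$, and the converse follows from $[c,d]=\bigcap_{n\ge1}[c-\frac1n,d+\frac1n]$. So $P$ is a domain whose maximal elements are the singletons. The sets $\{I\in P:I\subseteq(a,b)\}$ are Scott open, and a Scott open set that contains $\{x\}$ contains some $[x-\frac1n,x+\frac1n]$ and all its subintervals. Thus $\max(P)$ is homeomorphic to $\mathbb R$.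
\end{example}

Two facts are known: each of the two classes is closed under arbitrary products, and every subcompact space is domain representable. (The second is recovered in Remark~\ref{rem:names}; the first is used only at the end of Theorem~\ref{thm:products}.) The following question comes from \cite{source}.

\begin{quote}
\emph{Is every domain representable topological group subcompact?}
\end{quote}

For locally compact groups and their products, such as $\mathbb R^\Delta$ and $\mathbb Z^\Delta$ with the product topology, both properties hold. In a topological group the neighborhoods of the identity determine all neighborhoods by translation, and one may expect that this uniformity allows one to read a good base off a domain representation. It does not.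

\begin{theorem}\label{thm:answer}
In ZFC there is a zero-dimensional Hausdorff abelian topological group that is domain representable but not subcompact.
\end{theorem}

The idea is as follows. A domain representation may be built from \emph{names} for open sets, with an order relation on the names, and a name may carry information that its open set does not determine (Section~\ref{sec:criterion}). A subcompact base has only the open sets at its disposal. Our group is $\mathbb Z^\Delta$, where $\Delta$ is a set of ordinal-valued sequences. A basic neighborhood of $0$ forces some coordinates to vanish and forces others to be divisible by $2^n$, and the set of coordinates of the second kind is determined by a parameter $g\in\Delta$ \emph{modulo finite sets}. A decreasing sequence of cosets can have empty intersection only if, at some coordinate, it converges $2$-adically to a non-integer (Sections~\ref{sec:adic} and~\ref{sec:groups}). A name remembers all values of $g$, and this suffices to fix every endangered coordinate after finitely many steps (Section~\ref{sec:dr}). An open set forgets finitely many values of $g$, and a pigeonhole argument on $\prod_i\aleph_{i+1}$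 shows that no base can make up for the loss (Section~\ref{sec:escape}). The construction depends on a sequence of cardinals. Section~\ref{sec:constant} shows that the group is subcompact when the sequence is eventually constant, which completes a classification (Theorem~\ref{thm:main}). Section~\ref{sec:further} treats the strong Choquet game and products.

Cardinals are initial ordinals, and $\omega=\{0,1,2,\dots\}$. An infinite cardinal $\kappa$ is \emph{regular} if the supremum of fewer than $\kappa$ ordinals below $\kappa$ is below $\kappa$; in ZFC every successor cardinal $\aleph_{i+1}$ is regular. We put $\sup\emptyset=0$.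

\section{Domains from names for open sets}\label{sec:criterion}

The following criterion reduces domain representability to a statement about open sets. If $\prec$ is a relation on a set $Q$, a subset $D\subseteq Q$ is \emph{$\prec$-directed} if it is nonempty and for all $q,r\in D$ there is $t\in D$ with $q\prec t$ and $r\prec t$.

\begin{lemma}\label{lem:criterion}
Let $X$ be a $T_1$ space, let $\prec$ be a transitive irreflexive relation on a set $Q$, and let $B$ be a map from $Q$ to the nonempty open subsets of $X$. For $x\in X$ put $Q_x=\{q\in Q:x\in B(q)\}$. Suppose that
\begin{itemize}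
\item[(i)] $q\prec r$ implies $B(r)\subseteq B(q)$;
\item[(ii)] for every $x\in X$ the set $Q_x$ is $\prec$-directed, and $\{B(q):q\in Q_x\}$ is a neighborhood base at $x$;
\item[(iii)] if $D\subseteq Q$ is $\prec$-directed, then $\bigcap_{q\in D}B(q)\ne\emptyset$.
\end{itemize}
Then $X$ is domain representable.
\end{lemma}

\begin{proof}
Let $q\preceq r$ mean $q\prec r$ or $q=r$. This is a partial order; antisymmetry holds because $q\prec r\prec q$ would give $q\prec q$. An \emph{ideal} is a subset of $Q$ that is directed and downward closed for $\preceq$. Let $P$ be the set of ideals, ordered by inclusion. It contains the principal ideals ${\downarrow}q=\{p:p\preceq q\}$. If $\mathcal D\subseteq P$ is directed, then $\bigcup\mathcal D$ is an ideal, because any two of its elements lie in a common member of $\mathcal D$ and have an upper bound there. So $P$ is a dcpo in which directed suprema are unions. For every $I\in P$ the family $\{{\downarrow}q:q\in I\}$ is directed and has union $I$.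

\emph{$P$ is a domain.} We claim that $J\ll I$ if and only if $J\subseteq{\downarrow}q$ for some $q\in I$. If $J\ll I$, apply the definition of $\ll$ to the family $\{{\downarrow}q:q\in I\}$. Conversely, let $J\subseteq{\downarrow}q$ with $q\in I$, and let $I\subseteq\bigcup\mathcal D$ with $\mathcal D$ directed. Then $q\in K$ for some $K\in\mathcal D$, and $J\subseteq{\downarrow}q\subseteq K$. By the claim, the set $\{J:J\ll I\}$ consists of subsets of $I$ and contains every ${\downarrow}q$ with $q\in I$, so its union is $I$. It is directed: if $J_1\subseteq{\downarrow}q_1$ and $J_2\subseteq{\downarrow}q_2$ with $q_1,q_2\in I$, and $q\in I$ is an upper bound of $q_1,q_2$, then $J_1,J_2\subseteq{\downarrow}q\ll I$.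

\emph{A base for the Scott topology.} The set $N_q=\{I\in P:q\in I\}$ is upward closed, and $q\in\bigcup\mathcal D$ implies $q\in K$ for some $K\in\mathcal D$; so $N_q$ is Scott open. If $U$ is Scott open and $I\in U$, then ${\downarrow}q\in U$ for some $q\in I$. Every $J\in N_q$ contains ${\downarrow}q$, so $I\in N_q\subseteq U$. Thus the sets $N_q$ form a base.

\emph{Every ideal $I$ is contained in some $Q_y$.} If $I$ has a greatest element $q$, take any $y\in B(q)$; by (i), $y\in B(p)$ for all $p\in I$. Suppose that $I$ has no greatest element. Then $I$ is $\prec$-directed. Indeed, given $q,r\in I$, take $s\in I$ with $q,r\preceq s$, then $t\in I$ with $t\not\preceq s$, then $u\in I$ with $s,t\preceq u$. As $t\preceq u$ and $t\not\preceq s$, we have $u\ne s$, so $s\prec u$ and $q,r\prec u$. By (iii) there is $y\in\bigcap_{q\in I}B(q)$, which means $I\subseteq Q_y$.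

\emph{Maximal elements.} Each $Q_x$ is an ideal: it is downward closed by (i) and directed by (ii). If $Q_x\subseteq Q_y$, then $y$ lies in every neighborhood of $x$ by (ii), so $x=y$ because $X$ is $T_1$. If $Q_x\subseteq J\in P$, then $J\subseteq Q_y$ for some $y$, so $x=y$ and $J=Q_x$; thus $Q_x$ is maximal. A maximal ideal is contained in some $Q_y$ and hence equal to it. So $x\mapsto Q_x$ is a bijection from $X$ onto $\max(P)$. Since $x\in B(q)$ if and only if $Q_x\in N_q$, it carries the base $\{B(q):q\in Q\}$ of $X$ onto the base $\{N_q\cap\max(P):q\in Q\}$ of $\max(P)$, and it is a homeomorphism.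
\end{proof}

\begin{remark}\label{rem:names}
Let $X$ be subcompact, witnessed by $\mathcal B$. Put $Q=\mathcal B\times\omega$ and $B(U,m)=U$, and let $(U,m)\prec(V,n)$ mean $\operatorname{cl}V\subseteq U$ and $m<n$. Then (i) is immediate, (ii) holds by regularity, and (iii) holds because the first coordinates of a $\prec$-directed set form a $\mathcal B$-regular filter base. So $X$ is domain representable. Apart from the counter, which only makes $\prec$ irreflexive, the relation here is determined by the open sets. Lemma~\ref{lem:criterion} allows more: an element $q\in Q$ is a name for the set $B(q)$, one set may have many names, and whether $q\prec r$ holds may depend on the names. Our example lives on this freedom.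
\end{remark}

\section{Escaping from $\mathbb Z$ in the $2$-adic topology}\label{sec:adic}

All empty intersections in this paper come from one arithmetic fact: a sparse infinite sum of powers of $2$ is not congruent to a fixed integer modulo all powers of $2$.

\begin{lemma}\label{lem:adic}
Let $n_1,n_2,\ldots\in\omega$ satisfy $n_{k+1}\ge n_k+2$, and let $a_k=\sum_{j=1}^k2^{n_j}$. Then $\bigcap_{k\ge1}(a_k+2^{n_k}\mathbb Z)=\emptyset$.
\end{lemma}

\begin{proof}
Suppose that $b$ lies in the intersection, and let $k\ge2$. Then $b\equiv a_k=a_{k-1}+2^{n_k}\equiv a_{k-1}\pmod{2^{n_k}}$. The number $a_{k-1}$ is a sum of distinct powers of $2$ with exponents at most $n_{k-1}$, so $0\le a_{k-1}<2^{n_{k-1}+1}\le2^{n_k-1}$. For large $k$ also $|b|<2^{n_k-1}$; then $|b-a_{k-1}|<2^{n_k}$, and so $b=a_{k-1}$. This cannot hold for all large $k$, since $(a_k)$ is strictly increasing.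
\end{proof}

For $n_j=2j$ the sums are $4,20,84,\dots$, that is, $a_k=(4^{k+1}-4)/3$, and an integer $b$ in the intersection would satisfy $4^k\mid 3b+4$ for all $k$, so $b=-4/3$. The gap of two is needed: for $n_j=j$ we have $a_k=2^{k+1}-2$, and $-2$ lies in every $a_k+2^k\mathbb Z$.

\begin{example}\label{ex:adic}
Give $\mathbb Z$ the $2$-adic topology, whose basic open sets are the cosets $a+2^n\mathbb Z$. They are clopen, and the topology is Hausdorff since $\bigcap_n2^n\mathbb Z=\{0\}$. Let $\mathcal B$ be any base. Put $x_0=0$ and $n_0=0$. Given $x_k$ and $n_k$, choose $B_k\in\mathcal B$ with $x_k\in B_k\subseteq x_k+2^{n_k}\mathbb Z$, choose $n_{k+1}\ge n_k+2$ with $x_k+2^{n_{k+1}}\mathbb Z\subseteq B_k$, and put $x_{k+1}=x_k+2^{n_{k+1}}$. Then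
\[
\operatorname{cl}B_{k+1}\subseteq x_{k+1}+2^{n_{k+1}}\mathbb Z=x_k+2^{n_{k+1}}\mathbb Z\subseteq B_k ,
\]
and $\bigcap_kB_k=\emptyset$ by Lemma~\ref{lem:adic}, because $x_k=a_k$. So this group is not subcompact.
\end{example}

In this example names are of no help. Suppose that $(Q,\prec,B)$ satisfies (i) and (ii) of Lemma~\ref{lem:criterion}. Run the same construction with $B_k=B(q_k)$, where $q_k\in Q_{x_k}$: having found $x_{k+1}\in B(q_k)$, take $p\in Q_{x_{k+1}}$ with $B(p)\subseteq x_{k+1}+2^{n_{k+1}}\mathbb Z$ and then $q_{k+1}\in Q_{x_{k+1}}$ with $q_k,p\prec q_{k+1}$. The chain $(q_k)$ violates (iii). What we need is a group in which the escape of Example~\ref{ex:adic} is open along sequences of sets and blocked along chains of names.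

\section{The groups $G(\bar\kappa)$}\label{sec:groups}

Let $\bar\kappa=(\kappa_i)_{i\in\omega}$ be a nondecreasing sequence of regular uncountable cardinals, and let $\Delta=\prod_{i\in\omega}\kappa_i$. For $f,g\in\Delta$ write $f\le g$ if $f(i)\le g(i)$ for all $i$, and write $f\le^*g$ (respectively $f<^*g$) if $f(i)\le g(i)$ (respectively $f(i)<g(i)$) for all but finitely many $i$. Let $S$ be the set of functions $s$ whose domain is a finite subset of $\omega$ and which satisfy $s(i)<\kappa_i$ for $i\in\operatorname{dom}s$. Write $s\le t$ if $\operatorname{dom}s\subseteq\operatorname{dom}t$ and $s(i)\le t(i)$ for $i\in\operatorname{dom}s$. For $g\in\Delta$ and $s\in S$ put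
\[
A_g=\{f\in\Delta:f<^*g\},\qquad E_s=\{f\in\Delta:f(i)<s(i)\text{ for some }i\in\operatorname{dom}s\}.
\]
Then $g\le^*h$ implies $A_g\subseteq A_h$, and $s\le t$ implies $E_s\subseteq E_t$. In particular, $A_g$ does not change when $g$ is changed at finitely many places.

Let $G=G(\bar\kappa)$ be the group $\mathbb Z^\Delta$ under pointwise addition. For $n\in\omega$, $g\in\Delta$, $s\in S$ define the subgroup
\[
H_{n,g,s}=\{x\in G:\ x(f)=0\text{ for all }f\in E_s,\ \text{ and }\ 2^n\mid x(f)\text{ for all }f\in A_g\}.
\]
The monotonicity of $A_g$ and $E_s$ gives
\begin{equation}\label{eq:mono}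
n\le n',\quad g\le^*g',\quad s\le s'\quad\Longrightarrow\quad H_{n',g',s'}\subseteq H_{n,g,s}.
\end{equation}
Two triples $(n,g,s)$ and $(m,h,t)$ have the common upper bound $(\max(n,m),\max(g,h),s\vee t)$, where $\max(g,h)$ is the pointwise maximum and $s\vee t$ is the function on $\operatorname{dom}s\cup\operatorname{dom}t$ whose value at $i$ is the largest of those of $s(i),t(i)$ that are defined. So the intersection of two of the subgroups contains a third.

Call $U\subseteq G$ open if for every $x\in U$ some coset $x+H_{n,g,s}$ is contained in $U$. This is a topology by the last remark, and it is a group topology because $(x+H)-(y+H)=(x-y)+H$ for a subgroup $H$. The cosets $x+H_{n,g,s}$, which we call \emph{basic cosets}, are open, and they are closed since the complement of a coset is a union of cosets of the same subgroup. The topology is Hausdorff: if $x(f)\ne0$, then $s=\{(0,f(0)+1)\}$ belongs to $S$, $f\in E_s$, and $x\notin H_{0,g,s}$ for any $g$. Thus $G$ is a zero-dimensional Hausdorff, hence regular, abelian topological group.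

\begin{theorem}\label{thm:main}
Let $\bar\kappa$ be a nondecreasing sequence of regular uncountable cardinals.
\begin{itemize}
\item[(1)] $G(\bar\kappa)$ is domain representable.
\item[(2)] If $\bar\kappa$ is not eventually constant, then every base of $G(\bar\kappa)$ contains sets $B_0,B_1,\dots$ with $\operatorname{cl}B_{k+1}\subseteq B_k$ and $\bigcap_kB_k=\emptyset$. In particular, $G(\bar\kappa)$ is not subcompact.
\item[(3)] If $\bar\kappa$ is eventually constant, then $G(\bar\kappa)$ is subcompact.
\end{itemize}
Thus $G(\bar\kappa)$ is subcompact if and only if $\bar\kappa$ is eventually constant.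
\end{theorem}

Theorem~\ref{thm:answer} follows from (1) and (2) with $\kappa_i=\aleph_{i+1}$.

The names for basic cosets are the elements of $Q=G\times\omega\times\Delta\times S$. For $q=(x_q,n_q,g_q,s_q)\in Q$ put
\[
H_q=H_{n_q,g_q,s_q},\qquad B(q)=x_q+H_q .
\]

\subsection*{Basic cosets as boxes}
Let $\pi_f:G\to\mathbb Z$ be the evaluation $x\mapsto x(f)$. The conditions that define $H_q$ concern one coordinate at a time, so $B(q)=\prod_{f\in\Delta}\pi_f(B(q))$ with
\begin{equation}\label{eq:box}
\pi_f(B(q))=\begin{cases}\{x_q(f)\}&\text{if }f\in E_{s_q},\\ x_q(f)+2^{n_q}\mathbb Z&\text{if }f\in A_{g_q}\setminus E_{s_q},\\ \mathbb Z&\text{otherwise.}\end{cases}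
\end{equation}
A basic coset $F$ \emph{freezes} $f$ if $\pi_f(F)$ is a singleton. Otherwise $\pi_f(F)$ is a coset of $2^j\mathbb Z$ for a unique $j\in\omega$, the \emph{level} of $F$ at $f$. Both notions depend only on the set $F$. If a coset of $2^{j'}\mathbb Z$ is contained in a coset of $2^j\mathbb Z$, then $2^{j'}\in2^j\mathbb Z$, so $j'\ge j$; and if $j'=j$ the two cosets are equal.

Let $\mathcal F$ be a family of basic cosets. A coordinate $f\in\Delta$ is \emph{unstable} for $\mathcal F$ if no member of $\mathcal F$ freezes $f$ and the levels at $f$ of the members of $\mathcal F$ are unbounded. The next lemma says that unstable coordinates are the only source of empty intersections. It is the tool for parts (1) and (3) of Theorem~\ref{thm:main}.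

\begin{lemma}\label{lem:box}
Let $\mathcal F$ be a nonempty family of basic cosets such that for all $F_1,F_2\in\mathcal F$ there is $F_3\in\mathcal F$ with $F_3\subseteq F_1\cap F_2$. If no $f\in\Delta$ is unstable for $\mathcal F$, then $\bigcap\mathcal F\ne\emptyset$.
\end{lemma}

\begin{proof}
Fix $f$ and let $\mathcal T=\{\pi_f(F):F\in\mathcal F\}$. The intersection of any two members of $\mathcal T$ contains a third. We show that $\mathcal T$ has a least member $T_0$. If $\mathcal T$ contains a singleton, let $T_0$ be one; otherwise the levels are bounded, and we let $T_0$ be a member of largest level. Given $T\in\mathcal T$, take $T'\in\mathcal T$ with $T'\subseteq T\cap T_0$. In the first case $T'=T_0$ because $T'$ is nonempty. In the second case the level of $T'$ is at least that of $T_0$, hence equal to it, and again $T'=T_0$. So $T_0\subseteq T$. Choose $y(f)\in T_0$. The point $y\in G$ obtained in this way satisfies $y(f)\in\pi_f(F)$ for all $f$ and all $F\in\mathcal F$, and each $F$ is the product of its projections, so $y\in\bigcap\mathcal F$.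
\end{proof}

The following example shows the escape in $G$, the natural attempt to block it with a base, and the reason why that attempt fails.

\begin{example}\label{ex:forget}
Let $c_0,c_1\in\Delta$ be the constant functions with values $0$ and $1$. For $k\ge1$ let $x_k\in G$ be the constant function with value $a_k=\sum_{j=1}^k4^j$, and put $C_k=x_k+H_{2k,c_1,\emptyset}$. All values of $x_{k+1}-x_k$ are divisible by $2^{2k}$ and $E_\emptyset=\emptyset$, so $C_{k+1}\subseteq C_k$. Since $c_0\in A_{c_1}$, we have $\pi_{c_0}(C_k)=a_k+2^{2k}\mathbb Z$, and $\bigcap_kC_k=\emptyset$ by Lemma~\ref{lem:adic}. The base of all basic cosets does not witness subcompactness.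

To block the escape, $s$ should catch up with $g$ as $n$ grows: if $f(i)<g(i)\le s(i)$ for a single $i\in\operatorname{dom}s$, then $f\in E_s$ and $f$ is frozen. So one tries the base of those $B(q)$ for which $i\in\operatorname{dom}s_q$ and $s_q(i)\ge g_q(i)$ for all $i<n_q$. This base still contains every $C_k$. Let $s_k$ be the zero function on $\{0,\dots,2k-1\}$, and let $g_k$ be $0$ below $2k$ and $1$ from $2k$ on. Then $E_{s_k}=\emptyset$ and $A_{g_k}=A_{c_1}$, so $C_k=B(x_k,2k,g_k,s_k)$, and this name satisfies the requirement. The set $C_k$ does not determine the values $g(i)$ with which $s(i)$ is to be compared, and from step to step the names lower $g$ at just the places where the comparison is made.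
\end{example}

There are two ways to prevent this retreat of $g$. One may compare names and require $g$ to increase pointwise; this always works and gives part (1). Or one may admit only a family of functions $g$ so rigid that the open set determines $g$; this is possible when $\bar\kappa$ is eventually constant and gives part (3). Part (2) shows that otherwise no base succeeds, whatever its form.

\section{$G(\bar\kappa)$ is domain representable}\label{sec:dr}

For $q,r\in Q$ let $q\prec r$ mean that
\begin{itemize}
\item[(a)] $n_q<n_r$, $\ g_q\le g_r$, $\ s_q\le s_r$, and $x_r\in B(q)$;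
\item[(b)] for every $i<n_r$ we have $i\in\operatorname{dom}s_r$ and $s_r(i)\ge g_q(i)$.
\end{itemize}
Clause (a) makes the cosets shrink, and clause (b) makes $s$ catch up with $g$. The inequality $g_q\le g_r$ is pointwise, so it cannot be read off the sets $B(q)$ and $B(r)$. Along a chain $q_0\prec q_1\prec\cdots$ we have $n_{q_k}\ge k$, so a coordinate $f$ with, say, $f(3)<g_{q_0}(3)$ is frozen by $B(q_4)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
We verify the hypotheses of Lemma~\ref{lem:criterion}. The relation $\prec$ is irreflexive because of the condition $n_q<n_r$.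

(i) If $q\prec r$, then $H_r\subseteq H_q$ by \eqref{eq:mono} and $x_r\in x_q+H_q$, so $B(r)=x_r+H_r\subseteq x_r+H_q=B(q)$.

\emph{Transitivity.} Let $q\prec r\prec t$. The three inequalities in (a) compose, and $x_t\in B(r)\subseteq B(q)$. For $i<n_t$ we have $i\in\operatorname{dom}s_t$ and $s_t(i)\ge g_r(i)\ge g_q(i)$. The last inequality is where the pointwise order is needed: $g_q\le^*g_r$ says nothing about a given $i$.

(ii) The names $q$ with $x_q=x$ belong to $Q_x$, and their cosets form a neighborhood base at $x$. Let $q,r\in Q_x$. Put $n=\max(n_q,n_r)+1$ and $g=\max(g_q,g_r)$, let $s$ be the function on $\operatorname{dom}s_q\cup\operatorname{dom}s_r\cup\{0,\dots,n-1\}$ whose value at $i$ is the largest of $g(i)$ and those of $s_q(i),s_r(i)$ that are defined, and let $t=(x,n,g,s)$. Then $t\in Q_x$, and (a) and (b) hold for the pairs $(q,t)$ and $(r,t)$.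

(iii) Let $D\subseteq Q$ be $\prec$-directed. By (i), the family $\mathcal F=\{B(q):q\in D\}$ satisfies the first hypothesis of Lemma~\ref{lem:box}, and it remains to show that no $f\in\Delta$ is unstable for $\mathcal F$. If $f\notin A_{g_q}$ for all $q\in D$, then by \eqref{eq:box} every member of $\mathcal F$ freezes $f$ or has level $0$ at $f$, so $f$ is not unstable. Suppose that $f\in A_{g_q}$ with $q\in D$, and pick $i$ with $f(i)<g_q(i)$. Directedness, applied repeatedly to pairs of equal elements, gives $q\prec r_1\prec r_2\prec\cdots$ in $D$ with $n_{r_j}\ge j$. For $r=r_{i+1}$ we have $q\prec r$ and $i<n_r$, so $s_r(i)\ge g_q(i)>f(i)$ by (b). Hence $f\in E_{s_r}$, and $B(r)$ freezes $f$.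
\end{proof}

\section{The escape lemma}\label{sec:escape}

In this section $\bar\kappa$ is not eventually constant, and $\mu=\sup_i\kappa_i$. The elements of $S$ are finite subsets of $\omega\times\mu$, so $|S|\le\mu$.

We want to repeat Example~\ref{ex:adic} at one coordinate $f$ of $G$ against an arbitrary base. At stage $k$ we present a name $(x_k,n_k,g_k,s_k)$, the base answers with a smaller neighborhood of $x_k$, and inside it we find a coset with parameters $n_{k+1}$, $g_k'$, $s_{k+1}$. The coordinate $f$ must lie in $A_{g_0}$, so that it is controlled $2$-adically, and outside all $E_{s_k}$, so that it is never frozen. Here is the difficulty: $g_0$ has to be chosen above $f$, $f$ has to be chosen above all $s_k$, and $s_{k+1}$ depends on $g_k$, so that it may well catch up with $g_k$ as in clause (b) of Section~\ref{sec:dr}. The circle is broken by counting. There are only $\mu$ possible pairs $(n_{k+1},s_{k+1})$, and the next lemma shows that one pair must be the answer for cofinally many $g$. So the $s_k$ can be determined first, then $f$, and only then the $g_k$.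

A set $\Gamma\subseteq\Delta$ is \emph{cofinal} if for every $h\in\Delta$ there is $g\in\Gamma$ with $h\le^*g$.

\begin{lemma}\label{lem:bound}
Let $\Pi$ be a nonempty set with $|\Pi|\le\mu$.
\begin{itemize}
\item[(1)] Every family $\{h_\pi:\pi\in\Pi\}\subseteq\Delta$ has a $\le^*$-upper bound in $\Delta$.
\item[(2)] If $\Delta=\bigcup_{\pi\in\Pi}\Gamma^\pi$, then some $\Gamma^\pi$ is cofinal.
\end{itemize}
\end{lemma}

\begin{proof}
(1) At coordinate $i$ we can bound fewer than $\kappa_i$ ordinals, so we take more and more of the family into account as $i$ grows. Let $\mu_i=\max(\{0\}\cup\{\kappa_j:\kappa_j<\kappa_i\})$. Since $\bar\kappa$ is nondecreasing, $\kappa_j<\kappa_i$ implies $j<i$; so the maximum is taken over a finite set, $\mu_i<\kappa_i$, and $(\mu_i)$ is nondecreasing. Enumerate $\Pi=\{\pi_\xi:\xi<\mu\}$, with repetitions if necessary, and put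
\[
h(i)=\sup\{h_{\pi_\xi}(i):\xi<\mu_i\}.
\]
Then $h(i)<\kappa_i$ by regularity of $\kappa_i$, so $h\in\Delta$. Let $\xi<\mu$, and choose $j$ with $\xi<\kappa_j$. Since $\bar\kappa$ is not eventually constant, there is $i_0$ with $\kappa_j<\kappa_{i_0}$. For $i\ge i_0$ we have $\xi<\kappa_j\le\mu_i$ and therefore $h_{\pi_\xi}(i)\le h(i)$.

(2) Suppose that no $\Gamma^\pi$ is cofinal. For each $\pi$ pick $h_\pi\in\Delta$ such that no $g\in\Gamma^\pi$ satisfies $h_\pi\le^*g$, and let $h$ be a $\le^*$-upper bound of all $h_\pi$. Then $h\in\Gamma^\pi$ for some $\pi$, and $h_\pi\le^*h$ contradicts the choice of $h_\pi$.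
\end{proof}

We state the main lemma so that the answer to a name may also depend on an auxiliary state $\lambda$, which is updated at each step and takes at most $\mu$ values. For Theorem~\ref{thm:main}(2) no state is needed, and the reader may take $\Lambda$ to be a point. In Section~\ref{sec:further} the state is a round number or a neighborhood in a second factor.

\begin{lemma}\label{lem:escape}
Let $\Lambda$ be a set with $|\Lambda|\le\mu$, and let $\lambda_0\in\Lambda$. For each $(q,\lambda)\in Q\times\Lambda$ let $V(q,\lambda)$ be an open subset of $G$ with $x_q\in V(q,\lambda)\subseteq B(q)$, and let $\ell(q,\lambda)\in\Lambda$. Then there are $q_0,q_1,\ldots\in Q$ and $\lambda_1,\lambda_2,\ldots\in\Lambda$ such that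
\[
\lambda_{k+1}=\ell(q_k,\lambda_k),\qquad B(q_{k+1})\subseteq V(q_k,\lambda_k)\subseteq B(q_k)\quad(k\in\omega),\qquad\bigcap_kB(q_k)=\emptyset .
\]
\end{lemma}

\begin{proof}
For each $(q,\lambda)$ the open set $V(q,\lambda)$ contains a coset $x_q+H_{m,h,t}$. Enlarging the parameters by means of \eqref{eq:mono}, fix $n'=n'(q,\lambda)\ge n_q+2$, $g'=g'(q,\lambda)\ge g_q$ and $s'=s'(q,\lambda)\ge s_q$ with
\begin{equation}\label{eq:answer}
x_q+H_{n',g',s'}\subseteq V(q,\lambda).
\end{equation}

\emph{Step 1: everything except the $g_k$.} We define $x_k,n_k,s_k,\lambda_k$ and cofinal sets $\Gamma_k\subseteq\Delta$ by recursion. Let $x_0=0$, $n_0=0$, $s_0=\emptyset$. Given $x_k,n_k,s_k,\lambda_k$, write $q_k[g]=(x_k,n_k,g,s_k)$ and consider the map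
\[
\Delta\to\omega\times S\times\Lambda,\qquad g\mapsto\bigl(n'(q_k[g],\lambda_k),\,s'(q_k[g],\lambda_k),\,\ell(q_k[g],\lambda_k)\bigr).
\]
Its fibers cover $\Delta$, and $|\omega\times S\times\Lambda|\le\mu$. By Lemma~\ref{lem:bound}(2) there is a triple $(n_{k+1},s_{k+1},\lambda_{k+1})$ whose fiber $\Gamma_k$ is cofinal. As $\Gamma_k$ is nonempty, $n_{k+1}\ge n_k+2$. The next center must be admissible for every $g$, since $g$ is still unknown, and it must move at the coordinate $f$, which is also unknown. So we move all coordinates that are not frozen: let $x_{k+1}=x_k+2^{n_{k+1}}\mathbf 1_{\Delta\setminus E_{s_{k+1}}}$, where $\mathbf 1_Y$ is the indicator function of $Y$. The difference vanishes on $E_{s_{k+1}}$ and all its values are divisible by $2^{n_{k+1}}$, so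
\begin{equation}\label{eq:move}
x_{k+1}-x_k\in H_{n_{k+1},g,s_{k+1}}\quad\text{for every }g\in\Delta .
\end{equation}

\emph{Step 2: the coordinate $f$.} Let $f(i)=\sup\{s_j(i):j\in\omega,\ i\in\operatorname{dom}s_j\}$. This is the supremum of countably many ordinals below $\kappa_i$, and $\kappa_i$ is regular and uncountable, so $f(i)<\kappa_i$ and $f\in\Delta$. Since $f(i)\ge s_j(i)$ for $i\in\operatorname{dom}s_j$, we have $f\notin E_{s_j}$ for all $j$. Hence $x_k(f)=a_k:=\sum_{j=1}^k2^{n_j}$.

\emph{Step 3: the $g_k$.} The function $f+1$, given by $i\mapsto f(i)+1$, lies in $\Delta$. Choose $g_0\in\Gamma_0$ with $f+1\le^*g_0$; then $f\in A_{g_0}$. Given $g_k\in\Gamma_k$, put $q_k=q_k[g_k]$ and $g_k'=g'(q_k,\lambda_k)\ge g_k$, and choose $g_{k+1}\in\Gamma_{k+1}$ with $g_k'\le^*g_{k+1}$. Since $g_k\in\Gamma_k$, we have $n'(q_k,\lambda_k)=n_{k+1}$, $s'(q_k,\lambda_k)=s_{k+1}$ and $\ell(q_k,\lambda_k)=\lambda_{k+1}$. Using \eqref{eq:mono}, \eqref{eq:move} and \eqref{eq:answer} in turn,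
\[
B(q_{k+1})=x_{k+1}+H_{n_{k+1},g_{k+1},s_{k+1}}\subseteq x_{k+1}+H_{n_{k+1},g_k',s_{k+1}}=x_k+H_{n_{k+1},g_k',s_{k+1}}\subseteq V(q_k,\lambda_k).
\]

\emph{Step 4: the intersection is empty.} From $g_0\le^*g_1\le^*\cdots$ we get $f\in A_{g_k}$ for all $k$, and $f\notin E_{s_k}$ by Step 2. So $\pi_f(B(q_k))=a_k+2^{n_k}\mathbb Z$ by \eqref{eq:box}, and these sets have empty intersection by Lemma~\ref{lem:adic}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $\mathcal B$ be a base of $G$. For each $q\in Q$ choose $V(q)\in\mathcal B$ with $x_q\in V(q)\subseteq B(q)$. Apply Lemma~\ref{lem:escape} with $\Lambda$ a one-point set, and put $B_k=V(q_k)\in\mathcal B$. Since $B(q_{k+1})$ is closed, $\operatorname{cl}B_{k+1}\subseteq B(q_{k+1})\subseteq B_k$, and $\bigcap_kB_k\subseteq\bigcap_kB(q_k)=\emptyset$. Thus every base of nonempty open sets contains a regular filter base with empty intersection, and $G$ is not subcompact.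
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses on $\bar\kappa$ enter at two places. Uncountability is used in Step 2: if $\kappa_0$ were $\omega$ and the values $s_j(0)$ were unbounded, then $\bigcup_jE_{s_j}=\Delta$ and no coordinate would remain unfrozen. That $\bar\kappa$ is not eventually constant is used in Lemma~\ref{lem:bound}, which fails otherwise. If $\kappa_i=\kappa$ for all $i\ge m$, then $\mu=\kappa$, and $\Delta$ is the union of the $\kappa$ sets $\{g:\sup_{i\ge m}g(i)=\gamma\}$, $\gamma<\kappa$. None of them is cofinal, since none has a member that is $\ge^*$ a function with value $\gamma+1$ from $m$ on.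
\end{remark}

\section{Eventually constant sequences}\label{sec:constant}

Let $\kappa_i=\kappa$ for all $i\ge m$. For $\gamma<\kappa$ let $\bar\gamma\in\Delta$ have the value $0$ below $m$ and the value $\gamma$ from $m$ on. These functions are cofinal in $\Delta$, and among them $\le^*$ and $\le$ coincide. We shall see that a basic coset with parameter $\bar\gamma$ determines $\gamma$, so that the requirement that failed in Example~\ref{ex:forget} can now be imposed on sets.

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $\mathcal B$ be the family of all cosets $x+H_{n,\bar\gamma,s}$ such that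
\begin{equation}\label{eq:good}
n\ge1,\qquad\text{and}\qquad i\in\operatorname{dom}s\ \text{ and }\ s(i)\ge\gamma\ \text{ whenever }\ m\le i<m+n .
\end{equation}

\emph{$\mathcal B$ is a base.} Let $x+H_{n,g,s}$ be given. Then $\gamma=\sup_{i\ge m}g(i)<\kappa$ because $\kappa$ is regular and uncountable, and $g\le^*\bar\gamma$. Let $n'=n+1$, let $t\in S$ be the function with domain $\{m,\dots,m+n\}$ and constant value $\gamma$, and let $s'=s\vee t$. Then $(n',\gamma,s')$ satisfies \eqref{eq:good}, and $x+H_{n',\bar\gamma,s'}\subseteq x+H_{n,g,s}$ by \eqref{eq:mono}.

For each $F\in\mathcal B$ fix a representation $F=x_F+H_{n_F,\bar\gamma_F,s_F}$ satisfying \eqref{eq:good}, where $\bar\gamma_F$ is the function associated with the ordinal $\gamma_F$.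

\emph{Claim: if $F,F'\in\mathcal B$ and $F'\subseteq F$, then $\gamma_F\le\gamma_{F'}$.} Suppose that $\gamma_{F'}<\gamma_F$. We exhibit a coordinate that $F$ constrains and $F'$ leaves free. Let $f(i)=\max(\bar\gamma_{F'}(i),s_{F'}(i))$ for $i\in\operatorname{dom}s_{F'}$ and $f(i)=\bar\gamma_{F'}(i)$ otherwise. Then $f\notin E_{s_{F'}}$. For all large $i$ we have $f(i)=\gamma_{F'}<\gamma_F$, so $f\notin A_{\bar\gamma_{F'}}$ and $f\in A_{\bar\gamma_F}$. By \eqref{eq:box}, $\pi_f(F')=\mathbb Z$, while $\pi_f(F)$ is a singleton or a coset of $2^{n_F}\mathbb Z$ with $n_F\ge1$. This contradicts $\pi_f(F')\subseteq\pi_f(F)$. (With $F'=F$ the same argument shows that $\gamma_F$ does not depend on the representation.)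

Let $\mathcal F\subseteq\mathcal B$ be a $\mathcal B$-regular filter base. It satisfies the first hypothesis of Lemma~\ref{lem:box}, so it suffices to show that no $f$ is unstable for $\mathcal F$. Suppose that $f$ is unstable. Take $F\in\mathcal F$ whose level at $f$ is positive. Then $f\in A_{\bar\gamma_F}$ by \eqref{eq:box}, and there is $i\ge m$ with $f(i)<\gamma_F$. Take $F_1\in\mathcal F$ whose level at $f$ exceeds $i-m$, and $F'\in\mathcal F$ with $F'\subseteq F\cap F_1$. The coset $F'$ does not freeze $f$, and $\pi_f(F')\subseteq\pi_f(F_1)$, so the level of $F'$ at $f$ also exceeds $i-m$. Being positive, this level equals $n_{F'}$. Thus $m\le i<m+n_{F'}$, and \eqref{eq:good} and the claim give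
\[
s_{F'}(i)\ge\gamma_{F'}\ge\gamma_F>f(i).
\]
So $f\in E_{s_{F'}}$ and $F'$ freezes $f$, a contradiction.
\end{proof}

\section{The strong Choquet game and products}\label{sec:further}

In this section $\bar\kappa$ is again not eventually constant, $\mu=\sup_i\kappa_i$ and $G=G(\bar\kappa)$.

\subsection*{Strategies}
The \emph{strong Choquet game} on a space $X$ is played by two players, Empty and Nonempty, in rounds $k=0,1,2,\dots$. In round $k$ Empty plays a pair $(x_k,U_k)$ with $U_k$ open and $x_k\in U_k$, subject to $U_k\subseteq V_{k-1}$ if $k>0$; then Nonempty plays an open set $V_k$ with $x_k\in V_k\subseteq U_k$. Nonempty wins if $\bigcap_kU_k\ne\emptyset$; note that $\bigcap_kU_k=\bigcap_kV_k$. A strategy for Nonempty determines $V_k$ from the moves played so far, and it is winning if Nonempty wins every play in which it is followed. A strategy is \emph{Markov} if $V_k$ depends only on $k$, $x_k$, $U_k$, and \emph{stationary} if $V_k$ depends only on $x_k$, $U_k$.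

On a subcompact space, with base $\mathcal B$ as in the definition, Nonempty has a winning stationary strategy: answer $(x,U)$ by some $V\in\mathcal B$ with $x\in V$ and $\operatorname{cl}V\subseteq U$, so that $\operatorname{cl}V_{k+1}\subseteq U_{k+1}\subseteq V_k$. The next theorem expresses the contrast between names and sets as a statement about memory.

\begin{theorem}\label{thm:games}
Let $\bar\kappa$ be not eventually constant. In the strong Choquet game on $G(\bar\kappa)$, Nonempty has a winning strategy but no winning Markov strategy. In particular, Nonempty has no winning stationary strategy.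
\end{theorem}

\begin{proof}
\emph{A winning strategy.} Let $\prec$ be the relation of Section~\ref{sec:dr}. Nonempty plays sets $V_k=B(q_k)$ and keeps track of the names $q_k$, which are determined by the history of the play once the choices below are fixed. Given $(x_k,U_k)$, choose $p\in Q_{x_k}$ with $B(p)\subseteq U_k$. If $k>0$, then $x_k\in U_k\subseteq B(q_{k-1})$, so $q_{k-1}\in Q_{x_k}$. By property (ii) of Lemma~\ref{lem:criterion} there is $q_k\in Q_{x_k}$ with $p\prec q_k$ and, if $k>0$, $q_{k-1}\prec q_k$. Then $x_k\in B(q_k)\subseteq B(p)\subseteq U_k$, so the move is legal. The chain $q_0\prec q_1\prec\cdots$ is $\prec$-directed, and property (iii) gives $\bigcap_kV_k\ne\emptyset$.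

\emph{No winning Markov strategy.} Let $\sigma(k,x,U)$ be the answer of a Markov strategy to $(x,U)$ in round $k$. Apply Lemma~\ref{lem:escape} with $\Lambda=\omega$, $\lambda_0=0$, $\ell(q,k)=k+1$ and $V(q,k)=\sigma(k,x_q,B(q))$. Then $\lambda_k=k$. Let Empty play $(x_{q_k},B(q_k))$ in round $k$. The strategy answers $V(q_k,k)$, which contains $B(q_{k+1})$, so the play is legal, and Nonempty loses it because $\bigcap_kB(q_k)=\emptyset$. A stationary strategy is a Markov strategy.
\end{proof}

\subsection*{Products}
The \emph{character} of a point $z$ of a space $K$ is the least cardinality of a neighborhood base at $z$. In a topological group all points have the same character, the character of the group. The escape persists in the presence of a second factor of small character, because the neighborhoods in that factor can serve as the state in Lemma~\ref{lem:escape}.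

\begin{theorem}\label{thm:products}
Let $\bar\kappa$ be not eventually constant, let $\mu=\sup_i\kappa_i$, and let $K$ be a regular space that has a point $z$ of character at most $\mu$. Then every base of $G(\bar\kappa)\times K$ contains sets $B_0,B_1,\dots$ with $\operatorname{cl}B_{k+1}\subseteq B_k$ and $\bigcap_kB_k=\emptyset$; so $G(\bar\kappa)\times K$ is not subcompact. Consequently, if $K$ is a domain representable (for example, a subcompact) topological group of character at most $\mu$, then $G(\bar\kappa)\times K$ is a domain representable topological group that is not subcompact.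
\end{theorem}

\begin{proof}
Let $\mathcal W$ be a neighborhood base at $z$ consisting of open sets, with $|\mathcal W|\le\mu$, and let $\mathcal B$ be a base of $G\times K$. The product of two regular spaces is regular. So for each $(q,W)\in Q\times\mathcal W$ there is $C(q,W)\in\mathcal B$ with
\[
(x_q,z)\in C(q,W),\qquad\operatorname{cl}C(q,W)\subseteq B(q)\times W .
\]
Choose an open set $V(q,W)\ni x_q$ in $G$ and a set $\ell(q,W)\in\mathcal W$ with $V(q,W)\times\ell(q,W)\subseteq C(q,W)$. Projecting to $G$ gives $V(q,W)\subseteq B(q)$. Apply Lemma~\ref{lem:escape} with $\Lambda=\mathcal W$ and any $W_0\in\mathcal W$ as initial state. We obtain $q_k\in Q$ and $W_k\in\mathcal W$ with $W_{k+1}=\ell(q_k,W_k)$, and for $B_k=C(q_k,W_k)\in\mathcal B$ we have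
\[
\operatorname{cl}B_{k+1}\subseteq B(q_{k+1})\times W_{k+1}\subseteq V(q_k,W_k)\times\ell(q_k,W_k)\subseteq B_k .
\]
The first coordinate of a point of $\bigcap_kB_k$ would lie in $\bigcap_kB(q_k)=\emptyset$, so $\bigcap_kB_k=\emptyset$.

Now let $K$ be a domain representable topological group of character at most $\mu$. To apply the first part we check that $K$ is regular. In a dcpo $P$ the complement of ${\downarrow}y=\{x:x\sqsubseteq y\}$ is Scott open: it is upward closed, and a directed subset of ${\downarrow}y$ has its supremum in ${\downarrow}y$. For maximal $y$ we have ${\downarrow}y\cap\max(P)=\{y\}$, so $\max(P)$ is $T_1$, and so is $K$. If $U$ is a neighborhood of the identity of $K$, choose a neighborhood $V$ of the identity with $VV^{-1}\subseteq U$. For $x\in\operatorname{cl}V$ the neighborhood $xV$ of $x$ meets $V$, so $x\in VV^{-1}\subseteq U$. By translation, every point of $K$ has a base of closed neighborhoods, and together with $T_1$ this makes $K$ regular. So $G\times K$ is not subcompact. It is domain representable by Theorem~\ref{thm:main}(1) and the closure of domain representability under products.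
\end{proof}

For instance, $G(\bar\kappa)\times\mathbb R$ is a domain representable group that is not subcompact, since $\mathbb R$ is subcompact and has countable character.

\begin{thebibliography}{1}

\bibitem{source}
\emph{When $C_p(X)$ is domain representable},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88839}.

\end{thebibliography}
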